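# The $n^{1/5}$ law for the antimode of the maximum likelihood estimator of a convex hazard

## 1. The rate theorem and what it asserts

**Theorem A.** Let $X_1,\dots,X_n$ be i.i.d. lifetimes with density $f$ concentrated on $[0,\infty)$, distribution function $F$ and hazard rate $h=f/(1-F)$. Assume that $h$ is convex with a unique antimode (point of minimum) $\tilde a$, that $\tilde a$ is an interior point of the support, that $h$ is twice continuously differentiable in a neighbourhood of $\tilde a$, and that $h(\tilde a)>0$ and $h''(\tilde a)>0$. Let $X_{(1)}\le\dots\le X_{(n)}$ be the order statistics, let $\mathcal K_+$ be the class of nonnegative convex functions on $[0,X_{(n)}]$, and for $g\in\mathcal K_+$ put $G(t)=\int_0^tg(s)\,ds$ and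
$$\psi(g)=-\sum_{i=1}^{n-1}\log g(X_{(i)})+\sum_{i=1}^nG(X_i).$$
Let $\hat h_n$ be a minimiser of $\psi$ over $\mathcal K_+$, and let $\hat A_n$ be the set of points at which $\hat h_n$ attains its minimum. Then:

1. $n^{1/5}\sup_{a\in\hat A_n}|a-\tilde a|=O_p(1)$.
2. For every $\rho>0$,
$$\liminf_nP(\inf\hat A_n-\tilde a\ge\rho n^{-1/5})>0,\qquad \liminf_nP(\sup\hat A_n-\tilde a\le-\rho n^{-1/5})>0 .$$

Here is what this says. We observe lifetimes whose failure rate first decreases and then increases in a convex way, and we want to locate the moment $\tilde a$ of lowest risk. We estimate the hazard by nonparametric maximum likelihood under the single constraint of convexity and read off where the estimate is smallest. The estimate may be flat at the bottom, so it may have a whole interval $\hat A_n$ of minimisers, and any point of it is called an antimode of the estimator.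

Part 1 says that all of these points are within $O_p(n^{-1/5})$ of the truth. Recall that $Z_n=O_p(1)$ means: for each $\epsilon>0$ there is $K$ with $\limsup_nP(|Z_n|>K)\le\epsilon$; and $Z_n=o_p(1)$ means $Z_n\to0$ in probability. Part 2 says that the rate cannot be improved, and in a strong sense: whatever multiple $\rho$ we name, with probability bounded away from zero the entire set $\hat A_n$ lies more than $\rho n^{-1/5}$ to the right of $\tilde a$, and likewise to the left.

The paper "Computation of nonparametric convex hazard estimators via profile methods" is the source of the following conjecture: under these hypotheses $n^{1/5}\sup_{a\in\hat A_n}|a-\tilde a|=O_p(1)$, and for any choice $\hat a_n\in\hat A_n$ the sequence $n^{1/5}(\hat a_n-\tilde a)$ is not $o_p(1)$. Theorem A proves it: any choice satisfies $\hat a_n\ge\inf\hat A_n$, so by part 2 $P(n^{1/5}(\hat a_n-\tilde a)\ge\rho)$ does not tend to $0$. The convergence in probability of the antimode is quoted with the problem as a known result; we shall not use it.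

**Conventions.** We write $T=\sup\{t:F(t)<1\}$, $H(t)=\int_0^th$, and $S=1-F=e^{-H}$. Then $h$ is finite and convex on $(0,T)$ (we allow $h(0+)=\infty$), $f=hS$, and $H(t)<\infty$ for $t<T$. Throughout,
$$r=n^{-1/5},\quad h_0=h(\tilde a)=\min h>0,\quad S_0=S(\tilde a),\quad \kappa=h''(\tilde a)>0,\quad w_0=S_0/h_0 .$$
Let $\mathbb F_n$ be the empirical distribution function and $\mathbb S_n=1-\mathbb F_n$. Almost surely $0<X_{(1)}<\dots<X_{(n)}<T$. We write $\hat h$ for $\hat h_n$; it is any minimiser that is a random function, meaning that $\hat h_n(t)$ is measurable for each $t$. This is implicit in any $O_p$-statement. Since $\hat h$ is continuous in the interior of its interval, the quantities that we derive from it are measurable too. We shall find events $E_n$ with $P(E_n)\to1$ on which $\hat A_n$ is a nonempty set of interior points, so conventions about $\hat A_n$ off $E_n$ play no role.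

## 2. Two companions: the limit law and a local lower bound

The same machinery gives two further theorems.

**Theorem B (limit law).** Let $W$ be two-sided Brownian motion with $W(0)=0$, let $Y(t)=\int_0^tW(u)\,du+t^4$, and let $I$ be the invelope of $Y$ (defined in Section 12). Then $I''$ has a.s. a unique minimiser $T_0$. The law of $T_0$ is symmetric, has no atoms, and satisfies $P(T_0\ge x)>0$ for all $x$. Under the hypotheses of Theorem A,
$$n^{1/5}(\inf\hat A_n-\tilde a,\ \sup\hat A_n-\tilde a)\ \to_d\ \gamma\,(T_0,T_0),\qquad \gamma=\Big(\frac{576\,h(\tilde a)}{h''(\tilde a)^2\,S(\tilde a)}\Big)^{1/5}.$$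
In particular the diameter of $\hat A_n$ is $o_p(n^{-1/5})$.

**Theorem C (no estimator is faster).** Under the hypotheses of Theorem A, for every $\rho>0$ there are convex hazards $h^{(n)}\to h$ uniformly, with unique antimodes $\tilde a_n$, and a constant $q_\rho>0$, such that for all large $n$ and every measurable estimator $a_n$,
$$\max\{P_h(|a_n-\tilde a|\ge\rho n^{-1/5}),\ P_{h^{(n)}}(|a_n-\tilde a_n|\ge\rho n^{-1/5})\}\ge q_\rho .$$

The proof of Theorem A cites only textbook inequalities. Theorem B also uses the existence and uniqueness theorem for the invelope of Groeneboom, Jongbloed and Wellner and the Komlós–Major–Tusnády approximation.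

For a concrete instance take $h(t)=1+(t-1)^2$ on $[0,\infty)$. It is convex with unique antimode $\tilde a=1$, and $h(1)=1$, $h''(1)=2$. Since $H(1)=\int_0^1(1+(s-1)^2)\,ds=\frac43$, we have $S(1)=e^{-4/3}$ and $\gamma=(144\,e^{4/3})^{1/5}$.

## 3. The criterion $\psi$, and samples of size one and two

The hazard is the conditional failure rate given survival: $P(X>t)=e^{-H(t)}$, and the density is $he^{-H}$. So the full log-likelihood of a hazard $g$ is $\sum_{i=1}^n(\log g(X_i)-G(X_i))$. It is unbounded over $\mathcal K_+$. Indeed, for $0<\epsilon<X_{(n)}-X_{(n-1)}$ let $g_\epsilon(t)=1+2\epsilon^{-2}(t-X_{(n)}+\epsilon)_+$. The added triangle has area $1$, so $G_\epsilon(X_{(n)})=X_{(n)}+1$ stays bounded, the values at the other observations stay $1$, and $g_\epsilon(X_{(n)})=1+2/\epsilon\to\infty$. This is why $\psi$ lets the largest observation contribute only through its survival term.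

A convex function $g$ on an interval is continuous in the interior, has one-sided derivatives there, and its second derivative exists as a nonnegative measure on the open interval: it gives $(x,y]$ the mass $g'(y+)-g'(x+)$. For $g(t)=(t-\tau)_+$ this measure is the unit mass at $\tau$. At the endpoints of a closed interval a finite convex function may jump upward.

*One observation.* For $n=1$ there is no logarithm and $\psi(g)=G(X_1)\ge0$. The minimisers are exactly the $g$ that vanish on the open interval $(0,X_1)$; the values at the two endpoints are free nonnegative numbers. So $\hat A_1\supset(0,X_1)$ and the antimode carries no information.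

*Two observations.* Let $x=X_{(1)}$, $y=X_{(2)}$, $d=y-x$, and suppose $d<\sqrt2\,x$. Given $v=g(x)>0$, convexity and nonnegativity give $g(t)\ge v(1+\beta(t-x))_+$ for some slope $\beta$. So we minimise $-\log v+v\lambda(\beta)$, where
$$\lambda(\beta)=2\int_0^x(1+\beta(t-x))_+dt+\int_x^y(1+\beta(t-x))_+dt .$$
The function $\lambda$ is convex in $\beta$. For $\beta\ge1/x$ it equals $\beta^{-1}+d+\beta d^2/2$, which is strictly convex with stationary point $\beta=\sqrt2/d>1/x$. This is therefore the unique global minimiser, with $\lambda=(1+\sqrt2)d$, and the best $v$ is $1/\lambda$. So on $(0,y)$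
$$\hat h(t)=\frac1{(1+\sqrt2)d}\Big(1+\frac{\sqrt2\,(t-x)}d\Big)_+,$$
while the values at the endpoints $0$ and $y$ may be larger than the limits there, since they do not enter $\psi$. The estimator vanishes on $(0,x-d/\sqrt2\,]$, and $\hat A_2$ contains this whole interval. Two things to keep in mind: $\hat A_n$ can be large, and $\inf\hat h$ can be $0$. Positivity of $\hat h$ will have to be earned from consistency.

*Where $1/5$ comes from (heuristic).* A window of length $l$ about $\tilde a$ contains about $n f(\tilde a)l$ observations, so an average of the hazard over it is known up to about $(nl)^{-1/2}$. Over the window $h$ rises above its minimum by about $\kappa l^2$. These balance at $l=n^{-1/5}=r$, and then both are of order $r^2$. The proof must make two things true: the kinks of $\hat h$ are spaced at distance $O_p(r)$, and $\hat h-h$ is $O_p(r^2)$ at enough points.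

## 4. First-order conditions at the kinks

Since $\sum_iG(X_i)=\int g(t)\,\#\{i:X_i>t\}\,dt$,
$$\frac{\psi(g)}n=-\frac1n\sum_{i<n}\log g(X_{(i)})+\int_0^{X_{(n)}}g\,\mathbb S_n\,dt. \tag{1}$$
We have $\psi(\hat h)\le\psi(1)=\sum X_i<\infty$, and $\hat h$ is bounded; so $\hat h(X_{(i)})>0$ for $i<n$. Put
$$D(\varphi)=\int_0^{X_{(n)}}\varphi\,\mathbb S_n\,dt-\frac1n\sum_{i<n}\frac{\varphi(X_{(i)})}{\hat h(X_{(i)})},\qquad R(x)=D\big((\cdot-x)_+\big).$$
By (1), $D(\varphi)$ is the one-sided derivative of $\psi/n$ at $\hat h$ in direction $\varphi$. So if $\hat h+\epsilon\varphi\in\mathcal K_+$ for small $\epsilon>0$, then $D(\varphi)\ge0$. Let $\mu$ be the second-derivative measure of $\hat h$ on $(0,X_{(n)})$. The points of $\operatorname{supp}\mu$, a relatively closed set, are the kinks.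

**Lemma 1.** (a) $D(\varphi)\ge0$ for $\varphi\in\mathcal K_+$, and $D(\hat h)=0$. In particular $R\ge0$.
(b) If $\inf\hat h>0$, then for every $x\in\operatorname{supp}\mu$: $R(x)=0$, $x$ is not an observation, and $R'(x)=0$.

*Proof.* (a) $\mathcal K_+$ is a convex cone, and $\hat h\pm\epsilon\hat h\in\mathcal K_+$ for $\epsilon<1$.

(b) **Step 1: $R$ vanishes on $\operatorname{supp}\mu$.** The purpose is to use that a kink can be weakened as well as strengthened. Let $C\subset(0,X_{(n)})$ be a compact interval and $\varphi_C(t)=\int_C(t-x)_+\,\mu(dx)$, a bounded continuous function. For small $\epsilon>0$ the function $\hat h-\epsilon\varphi_C$ has second-derivative measure $\mu-\epsilon\mu|_C\ge0$, so it is convex (upward jumps of $\hat h$ at the endpoints persist), and it is nonnegative because $\inf\hat h>0$. So $D(-\varphi_C)\ge0$. By Fubini, $\int_CR\,d\mu=D(\varphi_C)\le0$. Since $R\ge0$, $R=0$ $\mu$-a.e. Since $R$ is continuous, it vanishes on $\operatorname{supp}\mu$: if $R(x)>0$ with $x\in\operatorname{supp}\mu$, then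 $R>0$ on a neighbourhood of positive $\mu$-mass.

**Step 2: the derivative.** We want to rule out a corner of $R$ at a kink. Off the observations
$$R'(x)=-\int_x^{X_{(n)}}\mathbb S_n\,dt+\frac1n\sum_{i<n,\,X_{(i)}>x}\frac1{\hat h(X_{(i)})}.$$
At $X_{(i)}$, $i<n$, the right derivative minus the left derivative is $-1/(n\hat h(X_{(i)}))<0$. At an interior zero $x$ of $R\ge0$ the left derivative is $\le0$ and the right derivative is $\ge0$, so the difference is $\ge0$. Hence $x$ is not an observation, $R'(x)$ exists, and $R'(x)=0$. $\square$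

We now turn this into identities between consecutive kinks. Let $\nu(dt)=\mathbb S_n\,dt-\hat h^{-1}d\mathbb F_n$ on $(0,X_{(n)})$. The formula for $R'$ gives $R'(y)-R'(x)=\nu((x,y])$ for non-observations $x<y$. Suppose $\inf\hat h>0$ and $\tau_1<\tau_2$ are in $\operatorname{supp}\mu$. Integrating from $\tau_1$, where $R=R'=0$,
$$R(x)=\int_{(\tau_1,x]}(x-t)\,\nu(dt)\qquad(x\ge\tau_1). \tag{2}$$
Since $R'(\tau_2)=0$ we get $\nu((\tau_1,\tau_2])=0$, and since $R(\tau_2)=0$ we get $\int_{(\tau_1,\tau_2]}(\tau_2-t)\,d\nu=0$. So $\nu$ annihilates affine functions. With $|t-m|=2(m-t)_++(t-m)$ and (2) at $x=m$, we obtain for every affine $\ell$ and $m\in(\tau_1,\tau_2)$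
$$\int_{(\tau_1,\tau_2]}\ell\,d\nu=0,\qquad\int_{(\tau_1,\tau_2]}\big(|t-m|+\ell(t)\big)\,d\nu=2R(m)\ge0. \tag{3}$$

## 5. Consistency, and a good event of probability tending to one

**Lemma 2.** Under $h$, a.s. $\hat h_n\to h$ uniformly on compact subsets of $(0,T)$.

*Proof.* Since $S(X)$ is uniform, $H(X)=-\log S(X)$ is standard exponential, so $EH(X)=1$. Work on the a.s. event where $\mathbb F_n\to F$ uniformly, $X_{(n)}\to T$, $0<X_{(1)}$, $X_{(n)}<T$ and $n^{-1}\sum H(X_i)\to1$.

**Step 1: compactness.** The purpose is to extract limits. From $D(\hat h)=0$, $\int\hat h\,\mathbb S_n=(n-1)/n\le1$. Let $[\alpha-\epsilon,\beta+\epsilon]\subset(0,T)$. For $x\in[\alpha,\beta]$ and $n$ large, convexity gives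
$$\hat h(x)\le\frac1{2\epsilon}\int_{x-\epsilon}^{x+\epsilon}\hat h\,dt\le\frac1{2\epsilon\,\mathbb S_n(\beta+\epsilon)},$$
and $\mathbb S_n(\beta+\epsilon)\to S(\beta+\epsilon)>0$. A locally bounded sequence of nonnegative convex functions is locally equi-Lipschitz. So by Arzelà–Ascoli every subsequence has a further subsequence along which $\hat h\to g$ locally uniformly on $(0,T)$, with $g\ge0$ convex. From $\int_\alpha^\beta\hat h\,\mathbb S_n\le1$ we get $\int_0^TgS\le1$.

**Step 2: use $h$ itself as a direction.** We claim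
$$\frac1n\sum_{i<n}\frac{h(X_{(i)})}{\hat h(X_{(i)})}\le\int_0^{X_{(n)}}h\,\mathbb S_n\,dt=\frac1n\sum_iH(X_i).$$
Since $h$ may be infinite at $0$, we truncate. Take $1/m<\min(\tilde a,X_{(1)})$. Let $h_m=h$ on $[1/m,X_{(n)}]$, and on $[0,1/m]$ let $h_m$ be a supporting line of $h$ at $1/m$. Its slope is $\le0$ because $1/m<\tilde a$. So $h_m$ is convex, $0\le h_m\le h$, and $h_m\in\mathcal K_+$. As $h_m=h$ at the observations, $D(h_m)\ge0$ reads $\frac1n\sum_{i<n}h(X_{(i)})/\hat h(X_{(i)})\le\int h_m\mathbb S_n\le\int h\,\mathbb S_n$.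

**Step 3: identify the limit.** Let $\eta>0$ and $[\alpha,\beta]\subset(0,T)$. Along the subsequence, $h/(\hat h+\eta)\to h/(g+\eta)$ uniformly on $[\alpha,\beta]$, so $\int_{[\alpha,\beta]}\frac h{\hat h+\eta}\,d\mathbb F_n\to\int_\alpha^\beta\frac{h^2S}{g+\eta}\,dt$. For large $n$ we have $\beta<X_{(n)}$, so the left side is at most the left side of the claim, whose right side tends to $1$. Hence $\int_\alpha^\beta\frac{h^2S}{g+\eta}\le1$. Letting $\eta\downarrow0$, $\alpha\downarrow0$, $\beta\uparrow T$ gives $\int_0^Th^2S/g\le1$, so $g>0$ a.e. By Cauchy–Schwarz,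
$$1=\Big(\int_0^ThS\Big)^2\le\int_0^T\frac{h^2S}g\,\int_0^TgS\le1 .$$
Equality holds throughout: both factors are $1$, and the equality case gives $h^2S/g=gS$ a.e. So $g=h$ a.e., and everywhere on $(0,T)$ by continuity. Every subsequence thus has a further subsequence converging to $h$, which proves the lemma. $\square$

**Choice of constants.** Let $c=\kappa/5$. Choose $\delta>0$ so that $J=[\tilde a-4\delta,\tilde a+4\delta]\subset(0,T)$ and on $J$: $h\in C^2$, $\frac{19}{20}\kappa\le h''\le\frac{21}{20}\kappa$, $\big|\frac S{h\,w_0}-1\big|\le\frac1{60}$, and $F$ gives $J$ mass at most $\frac14$. Let $J'=[\tilde a-3\delta,\tilde a+3\delta]$, $\eta=\min(\kappa\delta^2/20,\,h_0/60)$ and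
$$E_n=\{X_{(n)}>\tilde a+4\delta,\ \sup_J|\hat h_n-h|\le\eta\},\qquad P_h(E_n)\to1. \tag{4}$$

On $E_n$ the following hold.

* Since $h'(\tilde a)=0$, $h(\tilde a\pm\delta)-h(\tilde a)\ge\frac{19}{40}\kappa\delta^2>2\eta$. So $\hat h(\tilde a\pm\delta)>\hat h(\tilde a)$, and by convexity $\emptyset\ne\hat A_n\subset(\tilde a-\delta,\tilde a+\delta)$. Also $\min\hat h\ge h_0-\eta\ge h_0/2>0$, so Lemma 1(b) and (3) apply.
* On $J'$, $|\hat h'(\cdot\pm)|\le L:=(\sup_Jh+\eta)/\delta$. Indeed the right derivative at $x$ is at most $(\hat h(x+\delta)-\hat h(x))/\delta\le\hat h(x+\delta)/\delta$, and the left derivative is at least $-\hat h(x-\delta)/\delta$ by the same argument.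
* $\operatorname{supp}\mu$ meets every open interval $(y,y+\delta)\subset J$. Otherwise $\hat h$ would be affine on $[y,y+\delta]$, its second difference there would vanish, and $4\eta\ge h(y)+h(y+\delta)-2h(y+\delta/2)\ge\big(\frac\delta2\big)^2\frac{19}{20}\kappa=\frac{19}{80}\kappa\delta^2$. But $4\eta\le\frac{16}{80}\kappa\delta^2$.

## 6. Hazards whose antimode is moved by $s n^{-1/5}$

For part 2 of Theorem A the first thing to try is a two-point argument: find a hazard $h^{(n)}$ that cannot be told apart from $h$ with $n$ observations and whose antimode is more than $2\rho r$ away. This works, and it gives Theorem C. But it cannot give part 2, which concerns the one fixed $h$: the constant estimator $a_n\equiv\tilde a$ has error zero under $P_h$ and pays only under $h^{(n)}$. We must use something about the MLE, namely that under $h^{(n)}$ it follows the moved antimode to within $Kr$. If the antimode has moved by more than $sr$, then under $P^{(n)}$ the MLE has with good probability moved by more than $(s-K)r$, and by indistinguishability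 the same event has positive probability under $P_h$. We want $s-K=\rho$, so $K$ must not depend on $s$; otherwise the choice of $s$ is circular. This dictates the shape of the perturbation: it must keep the same convexity constant $c$ for all $s$.

**The bump.** Let $q$ be continuous and piecewise linear, $q=0$ off $[-1,5]$, and
$$q(u)=\tfrac34(u+1)\ \text{on }[-1,1],\qquad q(u)=\tfrac32-\tfrac32(u-1)\ \text{on }[1,3],\qquad q(u)=-\tfrac32+\tfrac34(u-3)\ \text{on }[3,5].$$
The positive part of $q$ lives on $[-1,2]$ and has area $\frac32+\frac34=\frac94$; the negative part lives on $[2,5]$ and has the same area. So $\int q=0$; also $q'\le\frac34$ and $q(1)=\frac32$. Let $b(u)=\int_{-1}^uq$. It is supported on $[-1,5]$ and $0\le b\le\frac94$. For $s>0$ put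
$$h^{(n)}(x)=h(x)-\kappa s^2r^2\,b\Big(\frac{x-\tilde a}{sr}\Big),$$
with corresponding $H^{(n)},S^{(n)},F^{(n)},f^{(n)}$. The design is that $q$ rises slowly (slope at most $\frac34$, which keeps convexity), reaches height $\frac32>\frac{21}{20}$ (which moves the antimode beyond $\tilde a+sr$), and falls fast. The following hold for $n\ge n_s$.

**(A1) Strong convexity and the new antimode.** A.e. on $J$,
$$(h^{(n)})''=h''-\kappa\,q'\Big(\frac{x-\tilde a}{sr}\Big)\ge\tfrac{19}{20}\kappa-\tfrac34\kappa=c,$$
and $(h^{(n)})'$ is absolutely continuous on $J$, so $h^{(n)}-\frac c2(x-\tilde a)^2$ is convex on $J$. Off the window $[\tilde a-sr,\tilde a+5sr]$, $h^{(n)}=h$. So $h^{(n)}$ is convex, and for large $n$ positive. It is a hazard because $H^{(n)}-H$ is bounded, so $H^{(n)}(T-)=\infty$. Next, $(h^{(n)})'(\tilde a+sr)\le\frac{21}{20}\kappa sr-\frac32\kappa sr<0$, while $(h^{(n)})'=h'>0$ to the right of $\tilde a+5sr$. So $h^{(n)}$ has a unique antimode $\tilde a_n$, and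
$$\tilde a+sr<\tilde a_n\le\tilde a+5sr .$$

**(A2) Closeness.** Let $\rho_n=f^{(n)}/f=(h^{(n)}/h)\,e^{H-H^{(n)}}$. It is $1$ to the left of the window. In the window $|h^{(n)}/h-1|\le\frac94\kappa s^2r^2/h_0$ and $0\le H-H^{(n)}\le\frac94\kappa s^2r^2\cdot6sr$, so $|\rho_n-1|\le C_sr^2$ there. To the right $h^{(n)}=h$ and $|\rho_n-1|\le C_sr^3$. Hence for large $n$, on $J$: $f^{(n)}\le\Lambda:=2\sup_Jf$, $F^{(n)}$ gives $J$ mass at most $\frac12$, and $|S^{(n)}/S-1|\le\frac1{200}$. Put $w:=S^{(n)}/\hat h$. On $E_n$ we have $|\hat h/h-1|\le\eta/h_0\le\frac1{60}$ on $J$. Writing $w/w_0=\frac S{hw_0}\cdot\frac{S^{(n)}}S\cdot\frac h{\hat h}$ and using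
$$\frac{(1+\frac1{60})(1+\frac1{200})}{1-\frac1{60}}<1.05,\qquad\frac{(1-\frac1{60})(1-\frac1{200})}{1+\frac1{60}}>0.95,$$
we get $|w/w_0-1|\le\theta:=\frac1{20}$ on $J$.

**(A3) Change of measure.** The window has length $6sr$, so
$$\chi_n^2:=\int(\rho_n-1)^2f\le C_s''(r^4\cdot r+r^6)\le C_s'/n .$$
Let $\mathcal L=\prod_i\rho_n(X_i)$ and let $P^{(n)}$ be the probability with density $\mathcal L$ with respect to $P_h$. Under $P^{(n)}$ the $X_i$ are i.i.d. with density $f^{(n)}$, and $\hat h$ is still a minimiser of $\psi$. As $E_h\rho_n(X)=1$, $E_h\mathcal L^2=(1+\chi_n^2)^n\le e^{C_s'}$, and Cauchy–Schwarz gives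
$$P^{(n)}(A)\le e^{C_s'/2}\,P_h(A)^{1/2}\qquad\text{for every event }A. \tag{5}$$
In particular $P^{(n)}(E_n)\to1$.

We also include the case "$s=0$": $h^{(n)}=h$, $\tilde a_n=\tilde a$, $P^{(n)}=P_h$. It satisfies (A1) in the sense of strong convexity with constant $c$ on $J$ and unique antimode $\tilde a$; it satisfies (A2); and $P^{(n)}(E_n)\to1$.

From here on $C_1,C_2,\dots$ depend only on $c,w_0,\Lambda,L,h_0,\delta$, and never on $s$. The phrase "for large $n$" may depend on $s$.

## 7. Noise on a short interval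

Let $\mathbb G=\mathbb F_n-F^{(n)}$. We first separate signal and noise in $\nu$. Since $f^{(n)}=h^{(n)}S^{(n)}$ and $S^{(n)}=w\hat h$,
$$\nu(dt)=w\,(\hat h-h^{(n)})\,dt+(\mathbb S_n-S^{(n)})\,dt-\hat h^{-1}\,d\mathbb G. \tag{6}$$
For an interval $(\alpha,\beta]$ write
$$N(\varphi)=\int_\alpha^\beta\varphi\,(\mathbb S_n-S^{(n)})\,dt-\int_{(\alpha,\beta]}\frac\varphi{\hat h}\,d\mathbb G .$$
The integrand involves $\hat h$, which depends on the data, so we need a bound that is uniform over integrands. Put
$$\omega(\xi,\varrho)=\sup_{|t-\xi|\le\varrho}|\mathbb G(t)-\mathbb G(\xi)|,\qquad\Omega(\xi,\varrho)=\omega(\xi,\varrho)+\varrho\,\|\mathbb G\|_\infty ,$$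
and write $TV(\varphi)$ for total variation. Note that $\Omega$ is nondecreasing in $\varrho$.

**Lemma 3.** (a) If $[\xi-\varrho,\xi+\varrho]\subset J$ with $\xi,\varrho$ deterministic, then $E^{(n)}\Omega(\xi,\varrho)^2\le C_1\varrho/n$ for large $n$.
(b) On $E_n$, if $[\alpha,\beta]\subset[\xi-\varrho,\xi+\varrho]\subset J'$ and $\varphi$ is Lipschitz (all possibly random), then $|N(\varphi)|\le C_2\,(\|\varphi\|_\infty+TV(\varphi))\,\Omega(\xi,\varrho)$, with norms over $[\alpha,\beta]$.

*Proof.* (a) **Step 1: a martingale.** We want to control a supremum by an endpoint. For $t\ge\xi$ in the interval let $p(t)=F^{(n)}(t)-F^{(n)}(\xi)\le\frac12$, and let $N_t$ be the number of observations in $(\xi,t]$, so $\mathbb G(t)-\mathbb G(\xi)=N_t/n-p(t)$. For $t'<t$, given the counts up to $t'$, $N_t-N_{t'}$ is binomial with parameters $n-N_{t'}$ and $\frac{p(t)-p(t')}{1-p(t')}$. So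
$$E\Big[\frac{N_t}n-p(t)\,\Big|\,\cdot\,\Big]=\frac{N_{t'}}n+\Big(1-\frac{N_{t'}}n\Big)\frac{p(t)-p(t')}{1-p(t')}-p(t)=\frac{1-p(t)}{1-p(t')}\Big(\frac{N_{t'}}n-p(t')\Big).$$
That is, $(\mathbb G(t)-\mathbb G(\xi))/(1-p(t))$ is a martingale. It dominates $|\mathbb G(t)-\mathbb G(\xi)|$ in absolute value, and at $t=\xi+\varrho$ its variance is $\frac{p}{n(1-p)}$ with $p=p(\xi+\varrho)$. Doob's $L^2$ inequality gives
$$E^{(n)}\sup_{\xi\le t\le\xi+\varrho}|\mathbb G(t)-\mathbb G(\xi)|^2\le\frac{4p}{n(1-p)}\le\frac{8\Lambda\varrho}n .$$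
On the left of $\xi$ apply this to the reflected observations. Reflection replaces $\mathbb G(t)$ by $\mathbb G(t-)$; for $t<\xi$, $\mathbb G(t)$ is the limit of $\mathbb G(u-)$ as $u\downarrow t$, and $\mathbb G(\xi)=\mathbb G(\xi-)$ a.s., so the supremum is still dominated.

**Step 2: the global term.** By the Dvoretzky–Kiefer–Wolfowitz–Massart inequality, $E\|\mathbb G\|_\infty^2\le\int_0^\infty2e^{-2nx}dx=1/n$. So $E^{(n)}\Omega^2\le2\cdot16\Lambda\varrho/n+2\varrho^2/n\le C_1\varrho/n$, since $\varrho\le4\delta$.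

(b) The purpose is to move all randomness of the integrand into norms. Integrating by parts with $\mathbb G-\mathbb G(\xi)$,
$$\Big|\int_{(\alpha,\beta]}\frac\varphi{\hat h}\,d\mathbb G\Big|\le\omega(\xi,\varrho)\,\Big(2\Big\|\frac\varphi{\hat h}\Big\|_\infty+TV\Big(\frac\varphi{\hat h}\Big)\Big).$$
On $J'$, $\hat h\ge h_0/2$ and $|(1/\hat h)'|\le4L/h_0^2$, and $J'$ has length $6\delta$. So $\|\varphi/\hat h\|_\infty\le\frac2{h_0}\|\varphi\|_\infty$ and $TV(\varphi/\hat h)\le\frac2{h_0}TV(\varphi)+\frac{4L}{h_0^2}\,6\delta\,\|\varphi\|_\infty$. The other term of $N(\varphi)$ is at most $2\varrho\,\|\varphi\|_\infty\|\mathbb G\|_\infty$ because $\mathbb S_n-S^{(n)}=-\mathbb G$. $\square$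

## 8. Kinks are within $O_p(r)$ of each other

For $\xi\in[\tilde a-\delta,\tilde a+\delta]$ let, on $E_n$,
$$\tau^-(\xi)=\max(\operatorname{supp}\mu\cap(0,\xi]),\qquad\tau^+(\xi)=\min(\operatorname{supp}\mu\cap[\xi,X_{(n)})).$$
By the third property of $E_n$ in Section 5 both exist and are within $\delta$ of $\xi$.

Suppose $\tau^+-\tau^-=2l>0$, with midpoint $m$ and $u=t-m$. On the gap $\hat h$ is affine while $h^{(n)}$ is curved, and we want to show that a long gap contradicts (3). The natural test function is $\varphi_0=|u|-\frac l2$, which is orthogonal to affine functions for Lebesgue measure on $[-l,l]$. By (3) and (6), $0\le\int\varphi_0w(\hat h-h^{(n)})\,dt+N(\varphi_0)$. If $w$ were constant, $\hat h$ would drop out and the curvature would give $-\int\varphi_0h^{(n)}\le-\frac c2\int\varphi_0u^2=-\frac c{12}l^4$ (this is part (i) below with constant weight). But $w=S^{(n)}/\hat h$ is not constant. Writing $w=w(m)+(w-w(m))$ and using that $w$ is Lipschitz on $J'$ leaves an error bounded by a constant times $l^3\sup|\hat h-h^{(n)}|$.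 To beat it with $l^4$ we would need $\sup|\hat h-h^{(n)}|$ to be at most a small multiple of $l$. Lemma 2 only gives $o(1)$, and $l$ may itself be small. The argument stalls exactly here: it needs a rate in order to prove a rate.

The way out is to make the test function orthogonal to affine functions *for the weight $w$*. Then $\hat h$ disappears exactly, and all that we need about $w$ is that it is within $5\%$ of a constant.

**Lemma 4 (gaps).** For $M\ge1$, $n$ large and all deterministic $\xi\in[\tilde a-\delta,\tilde a+\delta]$,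
$$P^{(n)}\big(E_n,\ \tau^+(\xi)-\tau^-(\xi)>Mr\big)\le C_4M^{-5}.$$

*Proof.* **Step 1: the basic inequality.** Its purpose is to bound curvature by noise. Let $\tau^\pm=\tau^\pm(\xi)$ and $2l=\tau^+-\tau^->0$. Then $\hat h$ is affine on $[\tau^-,\tau^+]$. Let $\varphi=|u|-p_0-p_1u$, where $p_0,p_1$ are such that $\int\varphi w=\int\varphi uw=0$ (integrals over $[\tau^-,\tau^+]$; this is the projection of $|u|$ off the affine functions in $L^2(w)$, possible as $w>0$). By (3) and (6), and since $\int\varphi w\hat h=0$,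
$$0\le\int\varphi\,d\nu=-\int\varphi\,w\,h^{(n)}\,dt+N(\varphi). \tag{7}$$

**Step 2 (i): $\int\varphi wk\ge0$ for every convex $k$.** This lets us discard all convexity of $h^{(n)}$ beyond the quadratic part. The function $\varphi$ is convex, continuous and not identically $0$, and $\int\varphi w=0$. So $\varphi$ takes both signs, and $\{\varphi<0\}$ is an interval, with endpoints $u_1<u_2$. If $u_1=-l$, then $\varphi\cdot(u-u_2)\ge0$ a.e. and is not a.e. zero, so $\int\varphi(u-u_2)w>0$, contradicting orthogonality; $u_2=l$ is excluded in the same way. So $-l<u_1<u_2<l$, with $\varphi<0$ between and $\varphi\ge0$ outside. Let $A$ be the affine interpolant of $k$ at $u_1,u_2$. Then $k-A\le0$ between and $\ge0$ outside, so $\varphi\,(k-A)\ge0$ and $\int\varphi wk=\int\varphi w(k-A)\ge0$.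

**Step 3 (ii): $\int\varphi wu^2\ge w_0l^4/8$ and $\|\varphi\|_\infty+TV(\varphi)\le4l$.** This is the quantitative curvature gain. By scaling ($\varphi$ scales like $l$, and $\int\varphi wu^2$ like $l^4$) take $l=1$. Write $w=w_0(1+\varsigma)$ with $|\varsigma|\le\theta=\frac1{20}$, and $\varphi_0=|u|-\frac12$ on $[-1,1]$, which is Lebesgue-orthogonal to affine functions. Then $\varphi=\varphi_0-e$ with $e$ affine. Since $\varphi$ is $w$-orthogonal to $e$, $\int e^2(1+\varsigma)=\int\varphi_0e(1+\varsigma)=\int\varphi_0e\varsigma$. Hence $(1-\theta)\|e\|_2^2\le\theta\|\varphi_0\|_2\|e\|_2$, that is $\|e\|_2\le\frac\theta{1-\theta}\|\varphi_0\|_2$, where $\|\varphi_0\|_2^2=\frac16$. Also $\int\varphi_0u^2=2(\frac14-\frac16)=\frac16$, $\|u^2\|_2^2=\frac25$, and $\|\varphi_0\|_2\|u^2\|_2=\sqrt{1/15}<0.26$. So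
$$\int\varphi u^2(1+\varsigma)=\int\varphi_0u^2+\int\varphi_0u^2\varsigma-\int eu^2(1+\varsigma)\ge\tfrac16-0.26\Big(\theta+\frac{(1+\theta)\theta}{1-\theta}\Big)>\tfrac18 .$$
Finally $\|e\|_2\le0.022$, and with $e=e_0+e_1u$ we have $\|e\|_2^2=2e_0^2+\frac23e_1^2$, so $|e_0|,|e_1|\le0.03$. Hence $\|\varphi\|_\infty\le\frac12+0.06\le1$ and $TV(\varphi)\le2+0.06\le3$.

**Step 4: a cubic inequality for $l$.** By (A1), and since $(x-\tilde a)^2$ and $u^2$ differ by an affine function, $h^{(n)}=\frac c2u^2+k$ with $k$ convex on the gap. Note $[\tau^-,\tau^+]\subset[\xi-2l,\xi+2l]\subset J'$, since $2l\le2\delta$. With (7), (i), (ii) and Lemma 3(b),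
$$\frac c{16}w_0l^4\le\int\varphi wh^{(n)}\le N(\varphi)\le4C_2\,l\,\Omega(\xi,2l),\qquad\text{i.e.}\quad l^3\le C_3\,\Omega(\xi,2l). \tag{8}$$

**Step 5: peeling.** Since $l$ is random, we split according to its size so that Lemma 3(a) applies at deterministic radii. If $2l>Mr$, there is $k\ge0$ with $r_k:=2^kMr<2l\le r_{k+1}$. Then $(r_k/2)^3\le C_3\,\Omega(\xi,\min(r_{k+1},2\delta))$. By Markov's inequality and Lemma 3(a) this has probability at most
$$64\,C_3^2\,r_k^{-6}\cdot\frac{C_1\,2r_k}n=128\,C_1C_3^2\,\frac{r_k^{-5}}n=128\,C_1C_3^2\,M^{-5}2^{-5k},$$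
because $r^5=1/n$. Sum over $k\ge0$. $\square$

## 9. Two accurate points on each side, and the rate

We do not need a uniform rate for $\hat h-h^{(n)}$. To trap the minimisers from the right it is enough to know $\hat h$ to precision $O(r^2)$ at two well separated points to the right of $\tilde a_n$ at distance of order $r$.

**Lemma 5.** Let $M\ge1$, $K'\ge0$, $\epsilon\in(0,1)$. For large $n$, with $P^{(n)}$-probability at least $1-4C_4M^{-5}-\epsilon-o(1)$, $E_n$ holds and there are points $p_1,p_3$ with
$$\tilde a_n+K'r\le p_1,\qquad p_1+Mr\le p_3\le\tilde a_n+(K'+9M)r,$$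
$$|\hat h(p_i)-h^{(n)}(p_i)|\le C_5(M\epsilon)^{-1/2}r^2\qquad(i=1,3).$$
The mirror statement holds to the left of $\tilde a_n$.

*Proof.* **Step 1: place four kinks.** Let $\xi_j=\tilde a_n+(K'+2jM)r$, $j=1,\dots,4$. These are deterministic and lie in $[\tilde a-\delta,\tilde a+\delta]$ for large $n$. By Lemma 4, with probability at least $1-4C_4M^{-5}-o(1)$, $E_n$ holds and $\tau_j:=\tau^+(\xi_j)\in[\xi_j,\xi_j+Mr]$ for all $j$. Then $\tau_{j+1}-\tau_j\ge Mr$, and all $\tau_j$ lie in $[\xi_1,\xi_1+7Mr]$.

**Step 2: average error between kinks.** For $i=1,3$, (3) with $\ell=1$ on $(\tau_i,\tau_{i+1}]$, (6) and Lemma 3(b) give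
$$\Big|\int_{\tau_i}^{\tau_{i+1}}w\,(\hat h-h^{(n)})\,dt\Big|=|N(1)|\le C_2\,\Omega(\xi_1,7Mr).$$
By Lemma 3(a) and Chebyshev's inequality, off one event of probability at most $\epsilon$,
$$\Omega(\xi_1,7Mr)\le\Big(\frac{7C_1Mr}{n\epsilon}\Big)^{1/2}=\Big(\frac{7C_1M}\epsilon\Big)^{1/2}r^3 .$$

**Step 3: from averages to points.** Since $w>0$, $\int_{\tau_i}^{\tau_{i+1}}w\ge\frac12w_0Mr$, and $\hat h-h^{(n)}$ is continuous, the mean value theorem for integrals gives $p_i\in[\tau_i,\tau_{i+1}]$ with $|\hat h(p_i)-h^{(n)}(p_i)|\le C_5(M\epsilon)^{-1/2}r^2$, where $C_5=2C_2(7C_1)^{1/2}/w_0$. Finally $p_1\ge\xi_1\ge\tilde a_n+K'r$, $p_3-p_1\ge\tau_3-\tau_2\ge Mr$ and $p_3\le\xi_1+7Mr=\tilde a_n+(K'+9M)r$. To the left use $\tau^-$ and the reflected $\xi_j$. $\square$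

**Proposition 6.** For every $\epsilon\in(0,1)$ there is $K=K(\epsilon)$, not depending on $s$, with
$$\limsup_nP^{(n)}\Big(\sup_{a\in\hat A_n}|a-\tilde a_n|>Kr\Big)\le\epsilon .$$

*Proof.* The aim is to make the rise of $h^{(n)}$ from $p_1$ to $p_3$ larger than the two errors. Choose $M\ge1$ with $8C_4M^{-5}\le\epsilon/2$, apply Lemma 5 on both sides with $\epsilon/8$ in place of $\epsilon$, and choose $K'$ with $cMK'>2C_5(M\epsilon/8)^{-1/2}$. On the right, (A1) and $(h^{(n)})'(\tilde a_n)=0$ give $(h^{(n)})'(p_1)\ge c\,(p_1-\tilde a_n)$, so by convexity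
$$h^{(n)}(p_3)-h^{(n)}(p_1)\ge c\,(p_1-\tilde a_n)(p_3-p_1)\ge cMK'r^2>2C_5(M\epsilon/8)^{-1/2}r^2 .$$
Hence $\hat h(p_3)>\hat h(p_1)$. If some minimiser $a$ of $\hat h$ were $\ge p_3$, then $\hat h(p_3)\le\max(\hat h(p_1),\hat h(a))=\hat h(p_1)$, a contradiction. So every minimiser is $<p_3\le\tilde a_n+(K'+9M)r$. The left side is identical. Take $K=K'+9M$. The failure probability is at most $8C_4M^{-5}+\epsilon/4+o(1)\le\frac34\epsilon+o(1)$. Since $M$ and $K'$ were chosen from $\epsilon$, $c$, $C_4$, $C_5$ only, $K$ does not depend on $s$. $\square$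

**Proof of Theorem A, part 1.** This is Proposition 6 with $s=0$. $\square$

## 10. Sharpness: proof of Theorem A, part 2, and of Theorem C

**Proof of Theorem A, part 2.** Given $\rho>0$, let $K=K(1/2)$ from Proposition 6 and then $s=\rho+K$. This order of choices is legitimate because $K$ does not depend on $s$. Let $A_n=\{\inf\hat A_n\ge\tilde a+\rho r\}$. By (A1),
$$\tilde a_n-Kr>\tilde a+(s-K)r=\tilde a+\rho r,$$
so Proposition 6 gives $\liminf_nP^{(n)}(A_n)\ge\frac12$. By (5), $P_h(A_n)\ge e^{-C_s'}P^{(n)}(A_n)^2$, so $\liminf_nP_h(A_n)\ge\frac14e^{-C_s'}>0$.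

For the left side use $b(-u)$ in place of $b(u)$. The window is $[\tilde a-5sr,\tilde a+sr]$, and $(h^{(n)})'=h'+\kappa sr\,q\big(-(x-\tilde a)/(sr)\big)$. So a.e. $(h^{(n)})''=h''-\kappa q'(\cdot)\ge c$ as before, and at $\tilde a-sr$ the derivative is at least $-\frac{21}{20}\kappa sr+\frac32\kappa sr>0$, while it equals $h'<0$ to the left of $\tilde a-5sr$. Hence $\tilde a-5sr\le\tilde a_n<\tilde a-sr$, and (A1)–(A3) and Sections 7–9 hold with the same constants. $\square$

**Proof of Theorem C.** Take $s=2\rho$, so $\tilde a_n-\tilde a>2\rho r$; also $\sup|h^{(n)}-h|\le\frac94\kappa s^2r^2\to0$. Let $B=e^{C_s'/2}\ge1$ and $\alpha=P_h(|a_n-\tilde a|\ge\rho r)$. By (5), $P^{(n)}(|a_n-\tilde a|\ge\rho r)\le B\sqrt\alpha$, and on the complement $|a_n-\tilde a_n|>\rho r$. So the maximum in question is at least $\max(\alpha,1-B\sqrt\alpha)$. If $\alpha\ge\frac14B^{-2}$, this is at least $\frac14B^{-2}$; otherwise $1-B\sqrt\alpha>\frac12\ge\frac14B^{-2}$. So $q_\rho:=\frac14e^{-C_s'}$ works. $\square$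

## 11. Why the limit should be an argmin of a convex second derivative

The rest proves Theorem B. The characterisation in Section 4 has the form "$R\ge0$ everywhere, $R=0$ at the kinks of $\hat h$". By (6), $R$ is, up to a factor $w_0$, a twofold integral of $\hat h-h$ plus an integrated noise. At scale $r$ the noise becomes Brownian motion, $h-h_0$ becomes $\frac\kappa2t^2$, and the conditions become: a function $I$ with convex second derivative lies above an integrated Brownian motion with quartic drift and touches it wherever $I''$ has a kink. That is the definition of the invelope. So the plan has three parts: properties of the invelope, tightness of the rescaled $\hat h$, and passage to the limit in the characterisation.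

## 12. The invelope of integrated Brownian motion plus $t^4$

**Cited theorem** (Groeneboom, Jongbloed and Wellner, *Ann. Statist.* 29 (2001) 1620–1652, Theorem 2.1). Let $Y(t)=\int_0^tW+t^4$. There is an a.s. uniquely defined random continuous $I$, the invelope of $Y$, with

* (I1) $I\ge Y$ on $\mathbb R$;
* (I2) $I''$ is convex (and $I$ is a.s. three times differentiable at $0$);
* (I3) $\int_{\mathbb R}(I-Y)\,dI'''=0$.

As a noise-free illustration, for the deterministic function $Y(t)=t^4$ the choice $I=Y$ satisfies (I1)–(I3), with $I''=12t^2$ minimal at $0$.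

Pathwise uniqueness also fixes laws: if $I$ satisfies (I1)–(I3) for $W$ and $I'$ does so for another Brownian motion $W'$, possibly on another space, couple them conditionally on $W=W'$; uniqueness gives $I=I'$ a.s., so $(W,I)=_d(W',I')$.

**(i) Let $I$ satisfy (I1), (I3) and have $I''$ convex. For each fixed $x$, a.s. $I(x)>Y(x)$ and $I''$ is affine near $x$.** This will exclude atoms. By (I1), (I3) and continuity, the support of $dI'''$ is contained in the closed set $\{I=Y\}$. So it suffices to exclude $I(x)=Y(x)$. If equality held, $I-Y\ge0$ would be minimal at $x$, so $I'(x)=Y'(x)$. As $I\in C^2$, for $u\downarrow0$,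
$$\int_0^u(W(x+v)-W(x))\,dv+O(u^2)=Y(x+u)-Y(x)-uY'(x)\le I(x+u)-I(x)-uI'(x)=O(u^2).$$
But for a Brownian motion $B$, $\limsup_{u\downarrow0}u^{-2}\int_0^uB=\infty$ a.s. Indeed $u^{-3/2}\int_0^uB\sim N(0,\frac13)$, so for each constant $C$, $P(u^{-2}\int_0^uB>C)\to\frac12$ as $u\downarrow0$. Hence the limsup along $u=1/k$ is $\ge C$ with probability at least $\frac12$. Letting $C\to\infty$, the limsup is $\infty$ with probability at least $\frac12$, and then with probability $1$ by Blumenthal's 0–1 law. This is a contradiction. In particular the differentiability clause in (I2) is automatic.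

**(ii) Stationarity.** This will let us average over $x$. Fix $x$, put $W_x(u)=W(x+u)-W(x)$ and $Y_x(u)=\int_0^uW_x+u^4$. Expanding $(x+u)^4$ and using $Y'(x)=W(x)+4x^3$,
$$Y(x+u)=Y(x)+uY'(x)+4xu^3+6x^2u^2+Y_x(u).$$
So $I_x(u)=I(x+u)-Y(x)-uY'(x)-4xu^3-6x^2u^2$ satisfies (I1)–(I3) for $Y_x$: $I_x-Y_x$ is a shift of $I-Y$, $I_x''(u)=I''(x+u)-24xu-12x^2$ is convex, the measure $dI_x'''$ is a shift of $dI'''$, and differentiability at $0$ follows from (i). By uniqueness $I_x=_dI$. Let $\mathcal T_x$ be the set of minimisers of $t\mapsto I''(t)-24xt$. Then $\mathcal T_x-x$ is the set of minimisers of $I_x''$, so $\mathcal T_x-x=_d\mathcal T_0$. Also $I'''(x)-24x=I_x'''(0)=_dI'''(0)$.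

**(iii) $\mathcal T_0$ is a.s. a single point $T_0$, with a symmetric, atomless law.** *Nonempty and compact:* $P(I'''(x)\le0)=P(I'''(0)\le-24x)\to0$ as $x\to\infty$, and similarly at $-\infty$. As $I'''$ is nondecreasing, a.s. it takes both signs, so $\mathcal T_0$ is nonempty and compact. By (ii) so is $\mathcal T_x$, a.s. for each $x$. *Singleton:* for each path, $\mathcal T_x$ can be a nondegenerate interval only if $24x$ is the slope of $I''$ on some nondegenerate interval. Different $x$ give intervals with disjoint interiors, so this happens for countably many $x$. The endpoints of $\mathcal T_x$ are generalised inverses of $I'''$, monotone and one-sided continuous in $x$, hence jointly measurable. By Fubini $\int_0^1P(\mathcal T_x\text{ not a singleton})\,dx=0$, and by (ii) the integrand does not depend on $x$. So it vanishes. *No atoms:* if $T_0=x$ for a fixed $x$, then by (i) a.s. $I''$ is affine near $x$ and minimal at $x$, hence constant near $x$, contradicting uniqueness; so $P(T_0=x)=0$. *Symmetry:* $t\mapsto I(-t)$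 is the invelope for the Brownian motion $-W(-t)$, so $-T_0=_dT_0$.

## 13. Tightness at scale $r$

From now on we work under $P_h$ ($s=0$, $h^{(n)}=h$, $w=S/\hat h$). On $E_n$ let
$$\hat g_n(t)=r^{-2}\big(\hat h(\tilde a+rt)-h_0\big)\quad\text{on }[-3\delta/r,3\delta/r],$$
extended by constants, and $\hat g_n=0$ off $E_n$. On $E_n$ it is convex on $[-3\delta/r,3\delta/r]$, and its minimisers over that interval are exactly $r^{-1}(\hat A_n-\tilde a)$.

**Step 1: $(\hat g_n)$ is tight in $C(\mathbb R)$ with locally uniform convergence.** We bound values and slopes on $[-K,K]$ using Lemma 5. Fix $K\ge1$ and $\epsilon\in(0,1)$. By Lemma 5 on both sides (with $s=0$, $K'=K$, $\epsilon/4$ for $\epsilon$, and $M$ so large that $8C_4M^{-5}\le\epsilon/2$), with probability at least $1-\epsilon-o(1)$ there are $t_{-3}<t_{-1}\le-K$ and $K\le t_1<t_3$, all within $[-K-9M,K+9M]$, with $t_3-t_1\ge M$ and $t_{-1}-t_{-3}\ge M$, at which $|\hat g_n|\le C$. Here $C$ depends on $K,M,\epsilon$ but not on $n$, because $0\le h-h_0\le\kappa(K+9M)^2r^2$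 at these points. By convexity, on $[-K,K]$: $\hat g_n\le C$; $\hat g_n$ lies above the extrapolated chord through $t_1,t_3$, hence is bounded below; and its slopes lie between those of the chords over $(t_{-3},t_{-1})$ and $(t_1,t_3)$, which are at most $2C/M$ in absolute value. So $\hat g_n$ and $\hat g_n'(\cdot\pm)$ are $O_p(1)$ uniformly on compacts, which gives tightness.

**Step 2: a reference kink.** Later we integrate from a kink, so we need one near $\tilde a$. Let $t_{0,n}=r^{-1}(\tau^+(\tilde a)-\tilde a)$ on $E_n$ and $t_{0,n}=0$ off $E_n$. Lemma 4 with $\xi=\tilde a$ gives $t_{0,n}=O_p(1)$.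

**Step 3: the noise converges to Brownian motion.** Let $U_n(t)=r^{-3}[\mathbb G(\tilde a+rt)-\mathbb G(\tilde a)]$ with $\mathbb G=\mathbb F_n-F$. By Komlós–Major–Tusnády (1975), applied to the uniform variables $F(X_i)$, on a suitable space there are Brownian bridges $\mathbb B_n$ with $\sup_t|\sqrt n\,\mathbb G(t)-\mathbb B_n(F(t))|=O_p(n^{-1/2}\log n)$. The estimator comes along: inside $(0,X_{(n)})$, $\hat h$ is determined by its values at the rationals, hence is an element of a Polish space, and we may glue its conditional law given the sample to the coupling of sample and bridge. Put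
$$V_n(t)=r^{-1/2}\big[\mathbb B_n(F(\tilde a+rt))-\mathbb B_n(F(\tilde a))\big],$$
a continuous process. As $r^{-3}n^{-1/2}=r^{-1/2}$ and $r^{-3}n^{-1}=r^2$,
$$\sup_t|U_n(t)-V_n(t)|=O_p(r^2\log n)=o_p(1).$$
Write $\mathbb B_n(y)=B_n(y)-yB_n(1)$ with $B_n$ a Brownian motion. The part $yB_n(1)$ contributes $O_p(r^{-1/2}\cdot r)=o_p(1)$ to $V_n$ locally uniformly. The process $r^{-1/2}[B_n(F(\tilde a+rt))-B_n(F(\tilde a))]$ has, on compacts and for $n$ large, the law of $W\big((F(\tilde a+rt)-F(\tilde a))/r\big)$, and $(F(\tilde a+rt)-F(\tilde a))/r\to f(\tilde a)t=h_0S_0t$ locally uniformly. So $V_n\Rightarrow\sqrt{h_0S_0}\,W$ in $C(\mathbb R)$, and $\sup|U_n|$ over compacts is $O_p(1)$.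

## 14. Passage to the limit: proof of Theorem B

On $E_n$ let $\mathcal R_n(t)=r^{-4}R(\tilde a+rt)$ on $[-3\delta/r,3\delta/r]$, extended by constants, and $\mathcal R_n=0$ off $E_n$. On $E_n$, $\mathcal R_n\ge0$. As $R=R'=0$ on $\operatorname{supp}\mu$, also $\mathcal R_n(t_{0,n})=\mathcal R_n'(t_{0,n})=0$, and $\int\chi\mathcal R_n\,d\hat g_n'=0$ for each $\chi\in C_c(\mathbb R)$ once $\operatorname{supp}\chi\subset(-3\delta/r,3\delta/r)$.

**Step 1: $\mathcal R_n$ as a functional of $\hat g_n$, $V_n$ and $t_{0,n}$.** Write $t_0=t_{0,n}$; integrals are oriented and $R'$ is taken right-continuous. By (6) and $R'(y)-R'(x)=\nu((x,y])$,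
$$\mathcal R_n'(t)=\int_{t_0}^tw(\tilde a+ru)\Big[\hat g_n(u)-\frac{h(\tilde a+ru)-h_0}{r^2}\Big]du+r^{-2}\int_{t_0}^t(\mathbb S_n-S)(\tilde a+ru)\,du-\int_{t_0}^t\frac{dU_n(u)}{\hat h(\tilde a+ru)} .$$
Locally uniformly, $w(\tilde a+ru)\to w_0$ and $\hat h(\tilde a+ru)\to h_0$ in probability by Lemma 2, and $r^{-2}(h(\tilde a+ru)-h_0)\to\frac\kappa2u^2$ since $h'(\tilde a)=0$. The middle term is $O_p(r^{-2}n^{-1/2})=O_p(r^{1/2})$. Replacing $1/\hat h$ by $1/h_0$ in the last term costs, by partial integration over $[-K,K]$, at most $\sup|U_n|\cdot O\big(\sup|1/\hat h-1/h_0|+rKL/h_0^2\big)=o_p(1)$. Since $h_0w_0=S_0$ and $U_n-V_n=o_p(1)$, locally uniformly in $t$,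
$$\frac{\mathcal R_n'(t)}{w_0}=\int_{t_0}^t\hat g_n(u)\,du-\big[Q_n(t)-Q_n(t_0)\big]+o_p(1),\qquad Q_n(t)=\frac{\kappa t^3}6+\frac{V_n(t)}{S_0}. \tag{9}$$
Since $\mathcal R_n(t_{0,n})=0$, integrating (9) gives $\mathcal R_n/w_0=\Phi(\hat g_n,V_n,t_{0,n})+o_p(1)$ locally uniformly, where
$$\Phi(g,v,\tau)(t)=\int_\tau^t\Big(\int_\tau^yg-\frac{\kappa(y^3-\tau^3)}6-\frac{v(y)-v(\tau)}{S_0}\Big)dy$$
is continuous on $C(\mathbb R)\times C(\mathbb R)\times\mathbb R$. Hence $(\mathcal R_n,\hat g_n,V_n,t_{0,n})$ is tight in the Polish space $C(\mathbb R)^3\times\mathbb R$.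

**Step 2: almost sure copies.** We want to pass to the limit path by path. Given any subsequence, take a further subsequence that converges in law and along which $\sum P(E_n^c)<\infty$. By Skorokhod's theorem we may replace the quadruples by copies with the same individual laws converging a.s. (locally uniformly) to some $(\mathcal R,\hat g,\sqrt{h_0S_0}\,W,t_0)$. The following properties concern only the laws of the individual quadruples, so they carry over.

* By Borel–Cantelli, a.s. for all large $n$: $\hat g_n$ is convex on $[-3\delta/r,3\delta/r]$ with all its minimisers over that interval in $(-\delta/r,\delta/r)$, $\mathcal R_n\ge0$, and $\int\chi\mathcal R_n\,d\hat g_n'=0$ for $\chi\in C_c(\mathbb R)$ supported in $(-3\delta/r,3\delta/r)$.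
* $\mathcal R_n/w_0-\Phi(\hat g_n,V_n,t_{0,n})\to0$ in probability, locally uniformly.

**Step 3: the limit satisfies the invelope conditions.** By Step 2, $\hat g$ is convex and $\mathcal R\ge0$. With $\sigma=\sqrt{h_0/S_0}$ (so that $\sqrt{h_0S_0}/S_0=\sigma$) and $Q(t)=\frac\kappa6t^3+\sigma W(t)$,
$$\frac{\mathcal R(t)}{w_0}=\int_{t_0}^t\Big(\int_{t_0}^y\hat g-Q(y)+Q(t_0)\Big)dy .$$
Put $Y_*(t)=\int_0^tQ=\sigma\int_0^tW+\frac\kappa{24}t^4$ and $I_*=\mathcal R/w_0+Y_*$. Then $I_*'(t)=\int_{t_0}^t\hat g+Q(t_0)$, so $I_*''=\hat g$ is convex, and $I_*\ge Y_*$. The $\hat g_n$ are convex on growing intervals and converge locally uniformly to $\hat g$, so $d\hat g_n'\to d\hat g'$ vaguely; and $\chi\mathcal R_n\to\chi\mathcal R$ uniformly for $\chi\in C_c(\mathbb R)$. Hence for $0\le\chi\in C_c(\mathbb R)$,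
$$\int\chi\,(I_*-Y_*)\,dI_*'''=w_0^{-1}\lim_n\int\chi\mathcal R_n\,d\hat g_n'=0 .$$
Letting $\chi\uparrow1$ gives $\int(I_*-Y_*)\,dI_*'''=0$.

**Step 4: scaling to the standard invelope.** The purpose is to find $\gamma$. Let $\gamma^{5/2}=24\sigma/\kappa$, $\tilde W(u)=\gamma^{-1/2}W(\gamma u)$ and $\tilde I(u)=I_*(\gamma u)/(\sigma\gamma^{3/2})$. Since $\int_0^{\gamma u}W=\gamma^{3/2}\int_0^u\tilde W$,
$$\frac{Y_*(\gamma u)}{\sigma\gamma^{3/2}}=\int_0^u\tilde W+\frac{\kappa\gamma^{5/2}}{24\sigma}\,u^4=\int_0^u\tilde W+u^4 .$$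
So $\tilde I$ satisfies (I1)–(I3) for this process (differentiability at $0$ by Section 12(i)), and by uniqueness it is the invelope. Hence $\hat g$ has a.s. a unique minimiser $T_*=\gamma\tilde T$ with $\tilde T=_dT_0$, and
$$\gamma=\Big(\frac{24\sigma}\kappa\Big)^{2/5}=\Big(\frac{576\,h_0}{\kappa^2S_0}\Big)^{1/5}.$$

**Step 5: convergence of the minimisers.** For $\epsilon'>0$, $\hat g(T_*\pm\epsilon')>\hat g(T_*)$. So eventually $\hat g_n(T_*\pm\epsilon')>\hat g_n(T_*)$, and by convexity all minimisers of $\hat g_n$ over $[-3\delta/r,3\delta/r]$ lie in $(T_*-\epsilon',T_*+\epsilon')$. Thus the smallest and the largest of them both converge a.s. to $T_*$. For the original processes, on $E_n$, these two are $r^{-1}(\inf\hat A_n-\tilde a)$ and $r^{-1}(\sup\hat A_n-\tilde a)$, and $P(E_n)\to1$. So along the subsequence the pair converges in law to $\gamma(T_0,T_0)$. The limit does not depend on the subsequence, so the full sequence converges in law. The difference of the two components tends to $0$ in law, hence in probability, which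 is the statement about the diameter of $\hat A_n$.

**Step 6: $T_0$ is unbounded.** It remains to show $P(T_0\ge x)>0$ for all $x$. By Theorem A, part 2, and the portmanteau theorem for the closed half-line $[\rho,\infty)$,
$$P(\gamma T_0\ge\rho)\ge\limsup_nP\big(n^{1/5}(\inf\hat A_n-\tilde a)\ge\rho\big)>0\qquad\text{for all }\rho>0 .$$
Together with the uniqueness, symmetry and absence of atoms from Section 12(iii), this proves Theorem B. $\blacksquare$
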